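# The largest denominator in an Egyptian fraction

## 1. Egyptian fractions, valuations and least residues

**Definition 1 (Egyptian fraction).** Let $r$ be a positive rational number. An Egyptian fraction for $r$ is a sum of reciprocals of distinct positive integers that equals $r$.

For example, $1=\frac12+\frac13+\frac16$ is an Egyptian fraction for $1$, and its largest denominator is $6$.

**Definition 2 (possible and impossible integers).** A positive integer $n$ is $r$-possible if some Egyptian fraction for $r$ has largest denominator $n$, and $r$-impossible otherwise. When $r=1$ we just say possible and impossible. We write $I_r(x)$ for the number of $r$-impossible integers $n\le x$.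

For example, $6$ is possible. The integer $2$ is impossible: the sets of positive integers with maximum $2$ are $\{2\}$ and $\{1,2\}$, with reciprocal sums $\frac12$ and $\frac32$. The second sum shows that $2$ is $\frac32$-possible.

**Definition 3 (valuation, $q$-integral).** For a prime $q$ and a nonzero rational $s$, $v_q(s)$ is the exponent of $q$ in $s$, and $v_q(0)=\infty$. We call $s$ $q$-integral if $v_q(s)\ge0$. For $q$-integral $s,t$ we write $s\equiv t\pmod{q^a}$ if $v_q(s-t)\ge a$.

For example, $v_3(5/18)=-2$ and $v_5(5/18)=1$. Recall that $v_q(s+t)\ge\min(v_q(s),v_q(t))$, with equality if the two valuations differ. In particular, adding a $q$-integral number to $s$ leaves $v_q(s)$ unchanged if $v_q(s)<0$, and leaves $s$ $q$-integral if it was $q$-integral. Every $q$-integral rational is congruent mod $q^a$ to exactly one integer in $[0,q^a-1]$. For instance $\frac{236}5\equiv1\pmod 3$, because $\frac{236}5-1=\frac{231}5$ and $3\mid 231$.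

**Definition 4 (prime powers).** A prime power is $q^a$ with $q$ prime and $a\ge1$. We write $q^a\,\|\,n$ if $q^a\mid n$ and $q^{a+1}\nmid n$.

For example, the prime powers dividing $12$ are $2,3,4$, and those dividing it exactly are $4$ and $3$.

**Definition 5 (least residue, distance to the nearest integer).** For a real $t$, $\|t\|$ is the distance from $t$ to the nearest integer. For an odd prime $p$ and a residue $s$ mod $p$, $[s]$ is the integer congruent to $s$ with $|[s]|<p/2$. Thus $\|s/p\|=|[s]|/p$. A bar denotes the inverse mod $p$.

For example, with $p=7$ we have $\bar3=5$, $[5]=-2$ and $\|5/7\|=2/7$. We shall use one fact repeatedly: an integer of modulus less than $p/2$ that is congruent to $s$ is equal to $[s]$.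

**Definition 6 (iterated logarithms, the function $Y$).** $\log_1=\log$ and $\log_{j+1}=\log\circ\log_j$. For large $t$,
$$Y(t)=\log t\cdot\log_2t\cdot(\log_3t)^5 .$$

For example, $t=e^{e^{e}}$ has $\log t=e^e$, $\log_2t=e$, $\log_3t=1$, so $Y(t)=e^{e+1}$. The function $Y$ is increasing for large $t$, and $Y(t)$ is only slightly larger than $\log t$.

**Textbook estimates.** The letter $q$ runs over primes. For large $t$,
$$\pi(t)=\tfrac t{\log t}\bigl(1+O(\tfrac1{\log t})\bigr),\qquad \pi(2t)-\pi(t)\ge\tfrac t{2\log t},\qquad \theta(t)=\sum_{q\le t}\log q\ge\tfrac t2 .$$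
There is an absolute constant $c_1$ with $\operatorname{lcm}(1,\dots,\lfloor t\rfloor)\le e^{c_1t}$ for $t\ge1$. Mertens' theorem says $\sum_{q\le t}\frac1q=\log_2t+\kappa+O(\frac1{\log t})$ for a constant $\kappa$.

Two consequences will be used. First, uniformly for $2\le M\le\log^2x$,
$$\sum_{m\le M}\pi(x/m)=\frac x{\log x}\bigl(\log M+O(1)\bigr).\tag{1}$$
Indeed, for $m\le M$ we have $\log(x/m)=\log x\,\bigl(1+O(\frac{\log_2x}{\log x})\bigr)$, so the prime number theorem gives $\pi(x/m)=\frac x{m\log x}\bigl(1+O(\frac{\log_2x}{\log x})\bigr)$. Summing over $m$, the main term is $\frac x{\log x}(\log M+O(1))$. The error is $\ll\frac x{\log x}\cdot\frac{(\log_2x)^2}{\log x}$, which is absorbed.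

Second, for $T\ge1$,
$$\sum_{q^a>T,\ a\ge2}\frac1{q^a}\ll T^{-1/2}.\tag{2}$$
Indeed, the number of prime powers $q^a\le t$ with $a\ge2$ is at most $\sqrt t+\frac{\log t}{\log2}t^{1/3}\ll\sqrt t$. So those in $(2^iT,2^{i+1}T]$ contribute $\ll\sqrt{2^iT}/(2^iT)=(2^iT)^{-1/2}$, and we sum a geometric series over $i\ge0$.

## 2. How many integers are impossible?

The problem comes from the slides "Dense Egyptian Fractions", https://personal.math.ubc.ca/~gerg/slides/Urbana-27March09.pdf. The source records as known that the number of impossible integers up to $x$ is $\gtrsim x\log\log x/\log x$, and (Martin, 2000) that it is $\ll x\log\log x/\log x$. The conjecture is that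
$$\#\{n\le x:n\text{ is impossible}\}\sim\frac{x\log\log x}{\log x}\qquad(x\to\infty),$$
and we are asked to prove or disprove it. We shall prove it, in the following form.

**Theorem A (the conjecture).** $I_1(x)\sim x\log\log x/\log x$.

**Theorem B.** For every fixed rational $r>0$,
$$I_r(x)=\frac x{\log x}\bigl(\log_2x+\log_3x+O_r(\log_4x)\bigr).$$

**Theorem C.** Fix $r$. There are $n_0=n_0(r)$ and an absolute constant $c>0$ such that:

1. If $n\ge n_0$ and every prime power dividing $n$ is $\le\sqrt n$, then $n$ is $r$-possible.
2. If $n=mp\ge n_0$ with $p>\sqrt n$ prime and $m>Y(p)$, then $n$ is $r$-possible.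
3. Conversely, let $x$ be large and $M_1=c\,\log x\,\log_2x/\log_3x$. All but $O(x^{1/4})$ of the integers $n=mp\le x$ with $m\le M_1$ and $p>\sqrt x$ prime are $r$-impossible.

Throughout, $r$ is fixed and "large" may depend on $r$. Theorem C describes the impossible integers: up to a sparse set they are the $n=mp$ with $p$ a large prime and $m$ at most about $\log p$. Formula (1) then counts them, and the logarithm of the cut-off for $m$ becomes the main term. To get Theorem A we need the cut-off up to a factor $(\log x)^{o(1)}$. To get Theorem B we need it up to a power of $\log_3x$.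

## 3. Prime powers, and $n=p,2p,3p$

Every prime power $n=q^a$ is impossible. Among the integers up to $n$, only $n$ itself is divisible by $q^a$, so in any sum of distinct reciprocals with largest denominator $n$ exactly one term has valuation $-a$ at $q$ and the others have larger valuation. The sum has $v_q=-a<0$ and is not $1$. So $2,3,4,5$ are impossible, and $6$ is the first possible integer after $1$.

Now let $n=2p$ with $p>2$ prime. In an Egyptian fraction for $1$ with largest denominator $2p$, the denominators divisible by $p$ are $2p$ and perhaps $p$. Their reciprocals sum to $\frac1p\cdot\frac12$ or $\frac1p\cdot\frac32$. All other terms are $p$-integral, and so is $1$, so this partial sum must be $p$-integral, which forces $p=3$. Hence $2p$ is impossible for every prime $p>3$.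

Let $n=3p$ with $p>3$ prime. The multiples of $p$ that occur are $kp$ with $k\in K$, where $3\in K\subset\{1,2,3\}$, and
$$\sum_{k\in K}\frac1k\in\Bigl\{\frac13,\ \frac43,\ \frac56,\ \frac{11}6\Bigr\}.$$
The numerator must be divisible by $p$, so $p=5$ or $p=11$. Both occur:
$$1=\frac12+\frac13+\frac1{10}+\frac1{15},\qquad 1=\frac12+\frac13+\frac1{11}+\frac1{22}+\frac1{33},$$
since $\frac1{10}+\frac1{15}=\frac16$ and $\frac1{11}+\frac1{22}+\frac1{33}=\frac{11}{66}=\frac16$. Together with $1=\frac12+\frac14+\frac16+\frac1{12}$ this settles every $n\le15$: the possible ones are $1,6,12,15$.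

The pattern is that for a fixed $m$ only finitely many primes $p$ can divide a numerator of $\sum_{k\in K}1/k$.

## 4. Small cofactors are impossible

**Lemma 1.** Let $n=mp$ with $p$ prime, $p>m$, and $p$ not dividing the denominator of $r$. If $n$ is $r$-possible, there is $K\subset\{1,\dots,m\}$ with $m\in K$ and $v_p\bigl(\sum_{k\in K}1/k\bigr)\ge1$.

*Proof.* Take an Egyptian fraction for $r$ with largest denominator $mp$. Its denominators divisible by $p$ are $kp$ with $k$ in some set $K\subset\{1,\dots,m\}$ containing $m$. All other terms and $r$ are $p$-integral, so $\frac1p\sum_{k\in K}\frac1k$ is $p$-integral. $\square$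

**From Lemma 1 to a lower bound.** The purpose is to turn "finitely many $p$ for each $m$" into a quantitative statement. Let $L_m=\operatorname{lcm}(1,\dots,m)$. In the situation of Lemma 1, $L_m\sum_{k\in K}1/k$ is a positive integer divisible by $p$, and
$$L_m\sum_{k\in K}\frac1k\le mL_m\le e^{c_2m}\tag{3}$$
with $c_2=c_1+1$. So $p\le e^{c_2m}$.

Let $x$ be large, $p>\sqrt x$ and $m\le\frac{\log x}{2c_2}$. Then $p>m$, $p$ does not divide the denominator of $r$, and $e^{c_2m}\le\sqrt x<p$. Hence every such $n=mp$ is $r$-impossible. An integer $n\le x$ has at most one representation $n=mp$ with $p>\sqrt x$ prime, because two different such primes would have product exceeding $x$ and dividing $n$. So by (1),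
$$I_r(x)\ge\sum_{m\le\log x/(2c_2)}\bigl(\pi(x/m)-\pi(\sqrt x)\bigr)=\frac x{\log x}\bigl(\log_2x+O(1)\bigr).\tag{4}$$
The terms $\pi(\sqrt x)$ contribute at most $O(\sqrt x\log x)$, which is absorbed.

This is the lower bound in Theorem A. What remains is to construct Egyptian fractions for almost all other $n$.

## 5. Clearing odd primes with powers of two

We want to start from a set $E$ containing $n$ and complete it to an Egyptian fraction for $r$ with denominators below $n$. If the remainder $\rho=r-\sum_{e\in E}1/e$ lies in $(0,1)$ and has denominator $2^c<n$, its binary expansion finishes the job. So we remove the odd primes from the denominator, using terms $1/(Q2^i)$ to remove the prime power $Q$.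

Here is the procedure for $r=1$, $n=60$. Start with $E=\{60\}$ and $\rho=\frac{59}{60}$. To remove $3$, the largest $3\cdot2^j$ below $60$ is $48$, and $48\cdot\frac{59}{60}=\frac{236}5\equiv1\pmod3$, so subtract $\frac1{48}$: $\frac{59}{60}-\frac1{48}=\frac{77}{80}$. To remove $5$, the largest $5\cdot2^j$ below $60$ is $40$, and $40\cdot\frac{77}{80}=\frac{77}2\equiv1\pmod5$, so subtract $\frac1{40}$: $\frac{77}{80}-\frac1{40}=\frac{15}{16}$. Hence
$$1=\frac12+\frac14+\frac18+\frac1{16}+\frac1{40}+\frac1{48}+\frac1{60}.$$

**Lemma 2.** Let $E$ be a finite set of positive integers with maximum $n\ge2$, and suppose $\rho:=r-\sum_{e\in E}1/e$ satisfies $0<\rho<1$. Let $b=2^{c_0}\prod_{q\in\mathcal Q}q^{a_q}$ be the reduced denominator of $\rho$, where $\mathcal Q$ is a set of odd primes and $a_q\ge1$. Assume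

- (i) $q^{2a_q}\le n$ for $q\in\mathcal Q$;
- (ii) $2^{c_0}<n$;
- (iii) $\rho>\frac2n\sum_{q\in\mathcal Q}q^{a_q}$;
- (iv) no element of $E$ is a power of $2$ (including $1$) or of the form $q^{a_q}2^i<n$ with $q\in\mathcal Q$, $i\ge0$.

Then $n$ is $r$-possible.

*Proof.* **Step 1: removing one odd prime.** The purpose is to make the remainder $q$-integral by subtracting distinct terms $1/(q^{a_q}2^i)$. Treat the primes of $\mathcal Q$ one at a time; let $q$ be the current one, $Q=q^{a_q}$, and $\rho^*$ the current remainder. We claim $v_q(\rho^*)=-a_q$. This holds at the start. When another prime $q'\in\mathcal Q$ is treated, the amount subtracted is a fraction whose denominator involves only $q'$ and $2$. It is $q$-integral, so it leaves the negative valuation $v_q=-a_q$ unchanged.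

By (i), $Q^2\le n$ and $Q\ge3$, so $Q<n$. Let $j\ge0$ be maximal with $Q2^j<n$. Then $2^{j+1}\ge n/Q\ge Q$. The number $2^jQ\rho^*$ is $q$-integral; choose $N\in[0,Q-1]$ with $N\equiv2^jQ\rho^*\pmod Q$. Then
$$\rho^*-\frac N{2^jQ}=\frac{2^jQ\rho^*-N}{2^jQ}$$
has numerator of $q$-valuation at least $a_q$, so it is $q$-integral. Since $N\le Q-1<2^{j+1}$, write $N=\sum_{l=0}^j\varepsilon_l2^l$ with $\varepsilon_l\in\{0,1\}$. Then
$$\frac N{2^jQ}=\sum_{l=0}^j\frac{\varepsilon_l}{Q2^{j-l}}$$
is a sum of reciprocals of distinct integers $Q2^i<n$. Subtract it from $\rho^*$. The amount subtracted is less than $2^{-j}\le2Q/n$.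

For every odd prime $q'\ne q$ the amount subtracted is $q'$-integral. So a negative $v_{q'}$ is unchanged, and a remainder that is $q'$-integral stays $q'$-integral. (A nonnegative valuation may change: in the example, passing from $\frac{59}{60}$ to $\frac{77}{80}$ raises $v_7$ and $v_{11}$ from $0$ to $1$. This does no harm.) In particular primes already treated do not return to the denominator, and no new odd prime enters it.

**Step 2: the remainder.** The purpose is to finish with the binary expansion. When all $q\in\mathcal Q$ have been treated, the remainder $\rho'$ is $q$-integral for every odd prime $q$, so its reduced denominator is a power $2^c$. The total amount subtracted is at most $\frac2n\sum_{q\in\mathcal Q} q^{a_q}$, so $\rho'>0$ by (iii), and $\rho'\le\rho<1$. Since $v_2$ of a sum is at least the minimum of the valuations, $2^c$ is at most the maximum of $2^{c_0}$ and the numbers $2^j$ used. These are less than $n$, by (ii) and by $2^j<Q2^j<n$. So $2^c<n$, and the binary expansion writes $\rho'$ as a sum of distinct $1/2^i$ with $1\le i\le c$.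

**Step 3: distinctness.** The purpose is to check that we have an Egyptian fraction with largest denominator $n$. The denominators used are the elements of $E$, integers $q^{a_q}2^i<n$ with $q\in\mathcal Q$, and integers $2^i<n$. Those of the second kind for different $q$ have different odd parts, and those of the third kind have odd part $1$. None of them lies in $E$, by (iv). So all are distinct, their reciprocals sum to $r$, and the largest is $n$. $\square$

**The auxiliary set $F$.** Lemma 2 requires $\rho<1$, so for $r>1$ we first spend part of $r$ on harmless denominators. If $r\le1$ let $F=\emptyset$. If $r>1$, add the terms $\frac1{15},\frac1{45},\frac1{75},\dots$ (denominators $15j$ with $j$ odd) until the partial sum first exceeds $r-1$, which happens because the series diverges; let $F$ be the set of denominators used. Put $\alpha:=r-\sum_{f\in F}1/f$. If $r>1$, the partial sum exceeds $r-1$ but is at most $r-1+\frac1{15}$, so $\frac{14}{15}\le\alpha<1$. In all cases $\alpha\in(0,1]$, and each $f\in F$ has at least two distinct odd prime factors, $3$ and $5$. Let $\beta$ be the lcm of the elements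 of $F$ and the denominator of $r$; the denominator of $\alpha$ divides $\beta$. All of these depend only on $r$.

For example, for $r=1$ we get $F=\emptyset$ and $\alpha=\beta=1$. For $r=\frac{21}{20}$ we get $F=\{15\}$, $\alpha=\frac{59}{60}$ and $\beta=60$.

**Proof of Theorem C(1).** Let every prime power dividing $n$ be $\le\sqrt n$, and let $n>\max(F\cup\{\beta^2\})$ be large. Take $E=F\cup\{n\}$, with maximum $n$. Then $\rho=\alpha-\frac1n<1$. We check the hypotheses of Lemma 2.

The denominator $b$ of $\rho$ divides $\operatorname{lcm}(n,\beta)$, so every $q^a\,\|\,b$ divides $n$ or $\beta$. Hence $q^a\le\max(\sqrt n,\beta)\le\sqrt n$. This gives (i), and (ii) because $\sqrt n<n$. For (iii), at most $\frac{\log n}{\log2}$ of the $q^{a_q}$ divide $n$, each at most $\sqrt n$; those dividing $\beta$ are distinct integers in $[1,\beta]$ and sum to at most $\beta^2$. So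
$$\frac2n\sum_{q\in\mathcal Q}q^{a_q}\le\frac2n\Bigl(\sqrt n\,\frac{\log n}{\log2}+\beta^2\Bigr)\to0,$$
while $\rho\to\alpha>0$. So (iii) and $\rho>0$ hold for large $n$. For (iv), $n$ is not a power of $2$, since otherwise $n$ itself would be a prime power dividing $n$, and $n>\sqrt n$. The other forbidden forms are less than $n$, so $n$ is not one of them. Elements of $F$ have two distinct odd prime factors, so they are neither $2^i$ nor $q^{a_q}2^i$. Lemma 2 applies. $\square$

## 6. A large prime factor: a subset-sum problem mod $p$

Where does this stop? Let $n=mp$ with $p>\sqrt n$ prime, so $m<p$. To remove $p$ by the method of Lemma 2 we would use denominators $p2^i<mp$, that is, $2^i<m$. If $j$ is the largest such exponent, the sums reach only the residues $N\le2^{j+1}-1<2m$. When $m<p/2$ these do not cover all residues mod $p$, and when $m$ is near $\log p$ they cover almost none.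

So we must use other multiples of $p$. We look for $K\subset\{1,\dots,m-1\}$ with
$$\frac1m+\sum_{k\in K}\frac1k\equiv0\pmod p,\qquad\text{that is,}\qquad\sum_{k\in K}\bar k\equiv-\bar m\pmod p.$$
Once $p$ is cancelled, the remaining denominators involve only prime powers below $\sqrt n$, and Lemma 2 can clear them. We need this for $m$ barely larger than $\log p$. (There are $2^{m-1}$ sets $K$, so sets $K\subset\{1,\dots,m-1\}$ can represent all residues only if $2^{m-1}\ge p$.) The following criterion is Fourier analysis mod $p$.

**Lemma 3.** Let $p$ be an odd prime and $S$ a finite set of integers coprime to $p$ with $\sum_{k\in S}\|h\bar k/p\|^2\ge\log p$ for every $h\not\equiv0\pmod p$. Then every residue class mod $p$ equals $\sum_{k\in K}\bar k$ for some $K\subset S$.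

*Proof.* Write $e(t)=e^{2\pi it}$. By orthogonality the number of $K\subset S$ representing $c$ is
$$\frac1p\sum_{h\bmod p}e(-hc/p)\prod_{k\in S}\bigl(1+e(h\bar k/p)\bigr).$$
We have $|1+e(t)|=2|\cos\pi t|=2\cos(\pi\|t\|)$. On $[0,\pi/2)$, $(\log\cos u)'=-\tan u\le-u$, so $\cos u\le e^{-u^2/2}$ there, and also at $u=\pi/2$. Hence $|1+e(t)|\le2\exp(-\frac{\pi^2}2\|t\|^2)$. So each term with $h\not\equiv0$ has modulus at most $2^{|S|}p^{-\pi^2/2}<2^{|S|}/p$, while $h=0$ contributes $2^{|S|}$. The $p-1$ other terms together have modulus less than $2^{|S|}$, so the count is positive. $\square$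

For $p=3$ each $k\in S$ contributes $\frac19$, and $\log3<\frac{10}9$, so any ten integers prime to $3$ satisfy the criterion.

The danger for Lemma 3 is an $h$ for which all $[h\bar k]$ are small. Divisibility produces such $h$: for $p=10007$ and $h=60$, the residues $h\bar k$ for $k=1,\dots,6$ are $60,30,20,15,12,10$, so $\sum_{k\le6}\|h\bar k/p\|^2<6\cdot(0.006)^2<0.001$. The proof must show that divisibility is the only way this can happen, and that a nonzero integer below about $p$ does not have enough divisors.

## 7. One layer of primes, then two

**One layer.** Let $S$ be the set of primes $q\in(z,2z]$, with $2z<p$. Fix $h\not\equiv0$ and a threshold $\delta$, and call $q$ bad if $|[h\bar q]|<\delta p$. If $\delta\le\frac1{4z}$ and $q$ is bad, the integer $q[h\bar q]$ is congruent to $h$ and has modulus less than $2z\cdot\frac p{4z}=\frac p2$. So it equals $[h]$, and $q\mid[h]$. As $[h]$ is a nonzero integer of modulus below $p$, there are at most $\frac{\log p}{\log z}$ bad primes, and most $q$ are not bad once $z$ is a large multiple of $\log p$.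

This is the divisibility statement we wanted, but the threshold is too small. The guaranteed contribution of the primes that are not bad is at most $z\cdot\delta^2\le\frac1{16z}$, whereas Lemma 3 asks for $\log p$. A useful threshold would be nearly constant, and the argument needs $\delta\le\frac1{4z}$.

**Amplifying the threshold.** Replace each $q$ by the products $qu$ with $u$ running over all primes up to a small bound $U$, and let $\Pi$ be the product of these $u$. Suppose $|[h\bar q\bar u]|<\frac p{2U}$ for all $u$. By the same argument, $u[h\bar q\bar u]=[h\bar q]$, so every $u$ divides $[h\bar q]$, and therefore $\Pi$ divides it. The integer $[h\bar q]/\Pi$ is congruent to $h\bar\Pi\bar q$, so with $h'=h\bar\Pi$ we get $|[h'\bar q]|<\frac p{2\Pi}$. We only assumed the threshold $\frac1{2U}$ and obtained the threshold $\frac1{2\Pi}$ with $\Pi\ge e^{U/2}$. The gain is exponential, at the price of replacing $h$ by $h'$.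

**Two layers.** We check what this gives. Take $U=4\log z$, so $\Pi\ge e^{U/2}=z^2\ge2z$. If $q$ is bad (all $|[h\bar q\bar u]|<\frac p{2U}$), then $q[h'\bar q]\equiv h'$ has modulus less than $2z\cdot\frac p{2\Pi}\le\frac p2$, so $q\mid[h']$. Hence there are at most $\frac{\log p}{\log z}$ bad $q$. Let $z=300\log p\,(\log_2p)^3$ with $p$ large. At least $\frac z{4\log z}$ primes are not bad, each gives some $u$ with $\|h\bar q\bar u/p\|\ge\frac1{2U}$, and
$$\sum_{q,u}\Bigl\|\frac{h\bar q\bar u}p\Bigr\|^2\ge\frac z{4\log z}\cdot\frac1{64\log^2z}=\frac z{256\log^3z}\sim\frac{300}{256}\log p .$$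
So Lemma 3 applies, with elements of size at most $2zU=8z\log z\sim2400\log p\,(\log_2p)^4$.

With this cut-off in place of $Y(p)$, formula (1) would give the upper bound $\frac x{\log x}(\log_2x+4\log_3x+O(1))$. That suffices for Theorem A but leaves the coefficient of $\log_3x$ in Theorem B undetermined. The loss is visible: $z$ had to beat $\log^3z$, one factor $\log z$ coming from the density of primes and two from $U^2$.

**A middle layer.** The remedy is to amplify twice. Insert primes $\ell$ of size $D\approx\log z$ between the $q$ and the $u$. The smallest primes $u$ only need to amplify the threshold from $\frac1{2U}$ to about $\frac1D$, so $U\approx\log D$ is enough. The primes $\ell$ then supply a common divisor of size $e^{D/4}$, which beats $z$. Elements of $S$ grow by a factor of about $D$, but there are also about $D/\log D$ times as many of them. One point is new: which $\ell$ are available depends on $q$, so there is no single divisor $\Pi$ valid for all $q$. We must compare the bad primes $q$ in pairs.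

## 8. Three layers of primes

**Lemma 4 (key lemma).** For all primes $p\ge p_0$ there is a set $S$ of positive integers, with all prime factors less than $p$ and $\max S\le Y(p)$, such that every residue class mod $p$ is $\sum_{k\in K}\bar k$ for some $K\subset S$.

*Proof.* **Step 0: the set $S$.** The purpose is to fix parameters and check the size of $S$. Let $p$ be large and put
$$z=\log p\,(\log_3p)^{7/2},\qquad D=8\log z,\qquad U=4\log D .$$
Let $\mathcal Q,\mathcal L,\mathcal U$ be the sets of primes in $(z,2z]$, $(D,2D]$, $[2,U]$ respectively. For large $p$ we have $U<D<2D<z<2z<p$. Let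
$$S=\{q\ell u:q\in\mathcal Q,\ \ell\in\mathcal L,\ u\in\mathcal U\}.$$
The three ranges are disjoint, so by unique factorization the products are distinct. We have $\log z=\log_2p+\frac72\log_4p\sim\log_2p$, hence $\log D\sim\log_3p$. So
$$\max S\le4zDU=128\,z\log z\log D\sim128\log p\,\log_2p\,(\log_3p)^{9/2},$$
which is at most $Y(p)$ for large $p$. The textbook estimates give
$$|\mathcal Q|\ge\frac z{2\log z},\qquad|\mathcal L|\ge\frac D{2\log D},\qquad\Pi:=\prod_{u\in\mathcal U}u=e^{\theta(U)}\ge e^{U/2}=D^2\ge2D .$$

Fix $h\not\equiv0$ and put $h'=h\bar\Pi$. Call the pair $(q,\ell)$ bad if $|[h\bar q\bar\ell\bar u]|<\frac p{2U}$ for all $u\in\mathcal U$. Let $\mathcal L_q=\{\ell\in\mathcal L:(q,\ell)\text{ bad}\}$, and call $q$ bad if $|\mathcal L_q|\ge\frac34|\mathcal L|$.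

**Step 1: the small primes amplify the threshold.** The purpose is to show that a bad pair has $|[h'\bar q\bar\ell]|<\frac p{4D}$. Let $(q,\ell)$ be bad. For each $u\in\mathcal U$ the integer $u[h\bar q\bar\ell\bar u]$ is congruent to $h\bar q\bar\ell$ and has modulus less than $U\cdot\frac p{2U}=\frac p2$, so it equals $[h\bar q\bar\ell]$. Hence every $u$ divides $[h\bar q\bar\ell]$, and so does $\Pi$. The integer $[h\bar q\bar\ell]/\Pi$ is congruent to $h'\bar q\bar\ell$ and has modulus less than $\frac p{2\Pi}$, so it equals $[h'\bar q\bar\ell]$, and
$$|[h'\bar q\bar\ell]|<\frac p{2\Pi}\le\frac p{4D}.$$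

**Step 2: the middle primes divide.** The purpose is to find many prime divisors of $t_q:=[h'\bar q]$, which is nonzero. Let $q$ be bad and $\ell\in\mathcal L_q$. The integer $\ell[h'\bar q\bar\ell]$ is congruent to $h'\bar q$ and, by Step 1, has modulus less than $2D\cdot\frac p{4D}=\frac p2$. So it equals $t_q$, and $\ell\mid t_q$.

**Step 3: there are few bad $q$.** The purpose is to show that $qt_q$ is the same integer for all bad $q$, and then to count its divisors. Let $q,q'$ be bad. Since $\frac34+\frac34-1=\frac12$, we have $|\mathcal L_q\cap\mathcal L_{q'}|\ge\frac12|\mathcal L|\ge\frac D{4\log D}$. Put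
$$G:=\prod_{\ell\in\mathcal L_q\cap\mathcal L_{q'}}\ell\ \ge\ D^{D/(4\log D)}=e^{D/4}=z^2\ge2z .$$
By Step 2, $G$ divides both $t_q$ and $t_{q'}$. We have $qt_q\equiv h'\equiv q't_{q'}\pmod p$ and $p\nmid G$, so
$$q\,\frac{t_q}G\equiv q'\,\frac{t_{q'}}G\pmod p .$$
Both sides are integers of modulus less than $2z\cdot\frac p2\cdot\frac1G\le\frac p2$, so they are equal. Hence $qt_q=q't_{q'}$.

So $qt_q=:H$ is the same nonzero integer for all bad $q$. It is divisible by every bad $q$, hence by their product, and $|H|\le2z\cdot\frac p2=zp$. Each bad $q$ exceeds $z$, so $z^{\#\mathrm{bad}}\le zp$, and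
$$\#\{\text{bad }q\}\le1+\frac{\log p}{\log z}\le\frac z{4\log z}$$
for large $p$. The last inequality says $\log z+\log p\le\frac z4$, which holds because $z/\log p\to\infty$. (If no $q$ is bad there is nothing to prove.)

**Step 4: the sum in Lemma 3 is large.** The purpose is to collect the contributions. By Step 3, at least $\frac z{2\log z}-\frac z{4\log z}=\frac z{4\log z}$ primes $q\in\mathcal Q$ are not bad. For each of them, more than $\frac14|\mathcal L|\ge\frac D{8\log D}$ of the $\ell\in\mathcal L$ give a pair that is not bad. Each such pair has some $u\in\mathcal U$ with $\|h\bar q\bar\ell\bar u/p\|\ge\frac1{2U}$. Hence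
$$\sum_{k\in S}\Bigl\|\frac{h\bar k}p\Bigr\|^2\ge\frac z{4\log z}\cdot\frac D{8\log D}\cdot\frac1{4U^2}=\frac z{256\log^3D},$$
where we used $D=8\log z$ and $U=4\log D$. Since $\log D\sim\log_3p$, the right side is $\sim\frac1{256}\log p\,(\log_3p)^{1/2}$, which is at least $\log p$ for $p\ge p_0$. This holds for every $h\not\equiv0$, so Lemma 3 applies. $\square$

## 9. Integers $mp$ with $m>Y(p)$ are possible

**Proof of Theorem C(2).** Let $n=mp$ be large, with $p>\sqrt n$ prime and $m>Y(p)$. Then $m<\sqrt n<p$, and for large $n$ we have $p\ge p_0$ and $p>\max(F\cup\{\beta\})$.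

**Step 1: cancelling $p$.** The purpose is to choose $E$ so that $p$ does not divide the denominator of the remainder. Take $S$ from Lemma 4. As $\max S\le Y(p)<m$, we have $S\subset[1,m-1]$. Since $p\nmid m$, Lemma 4 gives $K\subset S$ with $\sum_{k\in K}\bar k\equiv-\bar m\pmod p$. Put
$$E=F\cup\{mp\}\cup\{kp:k\in K\},\qquad\rho=\alpha-\frac1p\Bigl(\frac1m+\sum_{k\in K}\frac1k\Bigr)<1 .$$
The displayed elements are distinct, since $k<m$ and $p>\max F$; and $\max E=n$. By the choice of $K$, $\frac1m+\sum_{k\in K}\frac1k$ has $p$-valuation at least $1$. As $p>\beta$, $\alpha$ is $p$-integral. So $\rho$ is $p$-integral, and its denominator $b$ divides $\operatorname{lcm}(\beta,m,\operatorname{lcm}S)$. Each $q^a\,\|\,b$ therefore divides $\beta$, or $m$, or some $k\in S$.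

**Step 2: hypotheses (i) and (ii) of Lemma 2.** The purpose is to bound the prime powers in $b$. By Step 1 each $q^a\,\|\,b$ satisfies $q^a\le\max(\beta,m)\le\sqrt n$ for large $n$, since every $k\in S$ is less than $m$. The same bound holds for $2^{c_0}$, and $\sqrt n<n$.

**Step 3: hypothesis (iii), and $\rho>0$.** The purpose is to compare $\rho$ with the total cost of clearing $b$. First,
$$\rho\ge\alpha-\frac1p\sum_{k\le m}\frac1k\ge\alpha-\frac{1+\log p}p .$$
Next we bound $\sum q^{a_q}$. Those $q^{a_q}$ that divide $m$ are pairwise coprime integers $\ge2$ with product at most $m$. A sum of integers $\ge2$ is at most their product (because $a+b\le ab$ for $a,b\ge2$), so they sum to at most $m$. Those dividing elements of $S$ are distinct integers in $[1,Y(p)]$, so they number at most $Y(p)$ and sum to at most $Y(p)^2$. Those dividing $\beta$ sum to at most $\beta^2$. As $n=mp\ge p$,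
$$\frac2n\sum_{q\in\mathcal Q}q^{a_q}\le\frac2p+\frac{2Y(p)^2+2\beta^2}p\to0\qquad(p\to\infty),$$
while the lower bound for $\rho$ tends to $\alpha>0$. So (iii) and $\rho>0$ hold for large $n$.

**Step 4: hypothesis (iv).** The purpose is to exclude collisions. Elements of $F$ have two distinct odd prime factors. The other elements of $E$ are multiples of the odd prime $p$, while $2^i$ and $q^{a_q}2^i$ are not, since $q\le\max(\beta,m)<p$.

Lemma 2 shows that $n$ is $r$-possible. $\square$

## 10. The upper bound, and Theorem A

Let $n\le x$ be $r$-impossible. Apart from $O_r(1)$ values of $n$, Theorem C(1) gives a prime power dividing $n$ that exceeds $\sqrt n$, hence some $p^a\,\|\,n$ with $p^a>\sqrt n$.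

**Step 1: the case $a\ge2$.** The purpose is to show that these $n$ are negligible. At most $\sqrt x$ of them are $\le\sqrt x$. Those in $(\sqrt x,x]$ are divisible by some $p^a>x^{1/4}$ with $a\ge2$, and by (2) their number is at most $\sum_{p^a>x^{1/4},\,a\ge2}\frac x{p^a}\ll x\cdot x^{-1/8}$. In total there are $O(x^{7/8})$.

**Step 2: the case $a=1$.** The purpose is to bound the main contribution. Here $n=mp$ with $p>\sqrt n$. By Theorem C(2), apart from $O_r(1)$ values of $n$, $m\le Y(p)\le Y(x)$. The number of these $n$ is at most the number of pairs $(m,p)$ with $m\le Y(x)$ and $p\le x/m$.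

Since $Y(x)\le\log^2x$ for large $x$ and $\log Y(x)=\log_2x+\log_3x+5\log_4x$, (1) gives
$$I_r(x)\le\sum_{m\le Y(x)}\pi(x/m)+O_r(x^{7/8})=\frac x{\log x}\bigl(\log_2x+\log_3x+5\log_4x+O_r(1)\bigr).\tag{5}$$

**Proof of Theorem A.** Take $r=1$. The lower bound (4) and the upper bound (5) are both $(1+o(1))\frac{x\log\log x}{\log x}$. $\square$

## 11. Coincidences among sums of unit fractions, and Theorem B

The upper bound (5) already has the shape of Theorem B. The lower bound (4) used only $m\le\log x/(2c_2)$, and to gain the term $\log_3x$ we must let $m$ go up to about $\log x\log_2x/\log_3x$. For such $m$ the size bound $p\le e^{c_2m}$ no longer excludes $p>\sqrt x$. Instead we count: for given $m$, each value $v=\sum_{k\in K}1/k$ allows only a few primes $p>\sqrt x$, so the $r$-possible $n=mp$ are few if there are few values $v$.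

There are $2^m$ sets $K$. Bounding the number of values by $2^m$ keeps the count below $x^{1/8}$ only for $m\le\frac{\log x}{8\log2}$, and gives nothing beyond (4). But many sets $K$ give the same value: already $\frac12=\frac13+\frac16$. Coincidences are frequent because most $k\le m$ have only prime powers below $m/\log m$, and sums of such $1/k$ share a denominator much smaller than $2^m$.

**Lemma 5.** For $m\ge m_0$ the number of distinct values of $\sum_{k\in K}1/k$, $K\subset\{1,\dots,m\}$, is at most $\exp\bigl(c_3m\frac{\log_2m}{\log m}\bigr)$, with an absolute constant $c_3$.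

*Proof.* Let $w=m/\log m$. Let $\mathcal A$ be the set of $k\le m$ divisible by some prime power greater than $w$, and $\mathcal B$ the set of remaining $k\le m$.

**Step 1: $\mathcal A$ is small.** The purpose is to afford all $2^{|\mathcal A|}$ subsets of $\mathcal A$. An element of $\mathcal A$ is divisible by a prime in $(w,m]$ or by some $q^a>w$ with $a\ge2$. By Mertens and (2),
$$|\mathcal A|\le\sum_{w<q\le m}\frac mq+\sum_{\substack{q^a>w\\a\ge2}}\frac m{q^a}\ll m\Bigl(\log\frac{\log m}{\log w}+\frac1{\log m}\Bigr)+\frac m{\sqrt w}\ll\frac{m\log_2m}{\log m}.$$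
For the last step, $\log w=\log m-\log_2m$, so $\log\frac{\log m}{\log w}=-\log\bigl(1-\frac{\log_2m}{\log m}\bigr)\ll\frac{\log_2m}{\log m}$; and $\frac m{\sqrt w}=\sqrt{m\log m}$.

**Step 2: sums over $\mathcal B$ have a common denominator.** The purpose is to count them by size. Every $k\in\mathcal B$ is a product of coprime prime powers $\le w$, so it divides $\Lambda=\operatorname{lcm}(1,\dots,\lfloor w\rfloor)\le e^{c_1w}$. So $\sum_{k\in K\cap\mathcal B}1/k=a/\Lambda$ with an integer $0\le a\le\Lambda(1+\log m)$, which allows at most $e^{c_1w}(2+\log m)$ values.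

Altogether there are at most $2^{|\mathcal A|}e^{c_1w}(2+\log m)$ values. The logarithm of this is $\ll\frac{m\log_2m}{\log m}+\frac m{\log m}+\log_2m$, which gives the claim. $\square$

**Proof of Theorem C(3).** Let $c=\frac1{16c_3}$, $M_1=c\log x\log_2x/\log_3x$, and let $x$ be large in terms of $r$.

**Step 1: few values for each $m\le M_1$.** The purpose is to apply Lemma 5 in this range. We have $\log M_1=\log_2x+\log_3x-\log_4x+\log c$, so $\log_2x\le\log M_1\le2\log_2x$, and $\log_2M_1\le\log_3x+\log2\le2\log_3x$. Hence
$$c_3M_1\frac{\log_2M_1}{\log M_1}\le c_3\cdot c\,\frac{\log x\log_2x}{\log_3x}\cdot\frac{2\log_3x}{\log_2x}=2cc_3\log x=\tfrac18\log x .$$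
Since $m\log_2m/\log m$ is increasing for large $m$, every $m\le M_1$ beyond a fixed bound admits at most $x^{1/8}$ distinct values of $\sum_{k\in K}1/k$. For bounded $m$ there are at most $2^m=O(1)$ values, so the same holds.

**Step 2: few primes for each value.** The purpose is to count the $r$-possible $n$. Let $n=mp\le x$ be $r$-possible with $m\le M_1$ and $p>\sqrt x$ prime. Then $p>m$ and $p$ does not divide the denominator of $r$, so by Lemma 1 and (3), $p$ divides the positive integer $L_mv\le e^{c_2m}$ for one of the values $v>0$. A positive integer that is at most $e^{c_2m}$ has at most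
$$\frac{c_2m}{\frac12\log x}=\frac{2c_2m}{\log x}\le\log x$$
prime factors $p>\sqrt x$. So the number of $r$-possible $n$ of this form is at most $M_1\cdot x^{1/8}\cdot\log x=O(x^{1/4})$. $\square$

**Proof of Theorem B.** The upper bound is (5). For the lower bound, each $n\le x$ has at most one representation $n=mp$ with $p>\sqrt x$ prime. So by Theorem C(3) and (1), with the terms $\pi(\sqrt x)$ contributing at most $O(M_1\sqrt x)$,
$$I_r(x)\ge\sum_{m\le M_1}\bigl(\pi(x/m)-\pi(\sqrt x)\bigr)-O(x^{1/4})=\frac x{\log x}\bigl(\log M_1+O(1)\bigr)=\frac x{\log x}\bigl(\log_2x+\log_3x-\log_4x+O(1)\bigr).$$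
Together with (5) this gives
$$I_r(x)=\frac x{\log x}\bigl(\log_2x+\log_3x+O_r(\log_4x)\bigr).\qquad\square$$

In particular, for $r=1$,
$$I_1(x)-\frac{x\log\log x}{\log x}\sim\frac{x\log\log\log x}{\log x},$$
so the error term in the conjectured asymptotic has exactly this size.
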